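\title{Spanning eulerian subdigraphs avoiding prescribed arcs in semicomplete digraphs}

\begin{abstract}
Bang-Jensen, Havet and Yeo conjectured that if a semicomplete digraph $D$ has arc-strong connectivity $\lambda(D)\ge k+1$, then $D-A'$ has a spanning eulerian subdigraph for every set $A'$ of $k$ arcs. We prove this conjecture; the bound $k+1$ is best possible. The proof works with a condition that compares the number of arcs entering a set of vertices with the number of nonadjacent pairs on either side of the cut. It also settles the case $|A'|\le\lambda(D)$: then $D-A'$ has a spanning eulerian subdigraph if and only if it is strong and does not have one specific kind of partition.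
\end{abstract}

\section{Introduction}\label{sec:intro}

Digraphs in this paper are finite and have no loops and no multiple arcs; two opposite arcs $uv$ and $vu$ are allowed. A digraph $D=(V,A)$ is \emph{semicomplete} if any two distinct vertices are joined by at least one arc, and it is a \emph{tournament} if they are joined by exactly one. It is \emph{strong} if every vertex can be reached from every other vertex by a directed path. The \emph{arc-strong connectivity} $\lambda(D)$ is the minimum number of arcs whose removal leaves a digraph that is not strong, and $D$ is \emph{$k$-strong} if it has at least $k+1$ vertices and remains strong after the removal of any set of fewer than $k$ vertices. A digraph is \emph{balanced} if every vertex has the same in-degree as out-degree. A \emph{spanning eulerian subdigraph} of $D$ is a spanning subdigraph that is connected and balanced, and $D$ is \emph{supereulerian} if it has one. By Euler's theorem, $D$ is supereulerian exactly when some closed trail (a closed directed walk that repeats no arc) visits all of its vertices. For $A'\subseteq A$ we write $D-A'$ for $(V,A\setminus A')$.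

Fra\"iss\'e and Thomassen proved that every $k$-strong tournament has a hamiltonian cycle avoiding any prescribed set of $k-1$ arcs. Since it is arcs that are being avoided, it is natural to ask what arc-strong connectivity alone gives. In semicomplete digraphs it does not give a hamiltonian cycle.

\begin{example}\label{ex:hub}
Let $D$ have vertices $h,x,x',p,q,y,y'$, both arcs between $h$ and each other vertex, both arcs between $x$ and $x'$ and between $y$ and $y'$, all arcs from $\{x,x'\}$ to $\{p,q,y,y'\}$, all arcs from $\{p,q\}$ to $\{y,y'\}$, and the arc $pq$. This digraph is semicomplete. A nonempty set $I$ of vertices with $h\notin I$ is entered by at least $|I|$ arcs and left by at least $|I|$ arcs, and every vertex has in-degree and out-degree at least $2$; hence $\lambda(D)\ge2$. In $D-pq$ with $h$ removed, only $y$ and $y'$ can be reached from $p$ or from $q$, so no path contains both $p$ and $q$, and $D-pq$ has no hamiltonian cycle. It does have the spanning closed trail $h\,x\,p\,y\,h\,x'\,q\,y'\,h$.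
\end{example}

So the object to ask for is a spanning closed trail. A supereulerian digraph is strong. Hence, if $D-A'$ is to be supereulerian for every set $A'$ of $k$ arcs, then $D$ must remain strong after the removal of any $k$ arcs, which is the condition $\lambda(D)\ge k+1$. Bang-Jensen, Havet and Yeo conjectured that for semicomplete digraphs this necessary condition is sufficient; the conjecture appears in the problem list~\cite{problems}. Bang-Jensen, D\'epr\'es and Yeo proved it under the stronger hypothesis $\lambda(D)\ge\lceil (6k+1)/5\rceil$. Since $\lceil (6k+1)/5\rceil=k+\lceil (k+1)/5\rceil$, this bound equals $k+1$ exactly when $k\le4$. We prove the conjecture for all $k$, without using either of the two results just quoted.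

\begin{theorem}\label{thm:main}
Let $k\ge1$, let $D=(V,A)$ be a semicomplete digraph with $\lambda(D)\ge k+1$, and let $A'\subseteq A$ with $|A'|=k$. Then $D-A'$ has a spanning eulerian subdigraph.
\end{theorem}

The bound is sharp for every $k$. In the complete digraph on $k+1$ vertices a set of $i$ vertices, $1\le i\le k$, is entered by $i(k+1-i)\ge k$ arcs, with equality for $i=1$. So $\lambda=k$, and deleting the $k$ arcs leaving one vertex destroys strong connectivity.

A deleted arc can do harm in two ways: it thins out the cuts that it crosses, and it may leave its two ends nonadjacent. With respect to a fixed cut it cannot both cross the cut and create a nonadjacent pair on one side of it. This trade-off is all that the proof uses about $D-A'$, and it can be stated for an arbitrary digraph $G$ with vertex set $V$. Call a set $I$ \emph{proper} if $\emptyset\ne I\subsetneq V$. Let $d^-_G(I)$ and $d^+_G(I)$ be the numbers of arcs of $G$ entering and leaving $I$. Two distinct vertices are \emph{nonadjacent}, and each is a \emph{nonneighbor} of the other, if there is no arc between them; $\nu_G(Z)$ denotes the number of nonadjacent pairs inside a set $Z$. We consider the \emph{cut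 condition}
\begin{equation}\label{eq:cut}
d_G^-(I)\ \ge\ \max\{\nu_G(I),\,\nu_G(V\setminus I)\}\qquad\text{for every proper set } I
\end{equation}
and the \emph{strict cut condition}
\begin{equation}\label{eq:strict}
d_G^-(I)\ \ge\ 1+\max\{\nu_G(I),\,\nu_G(V\setminus I)\}\qquad\text{for every proper set } I.
\end{equation}
Lemma~\ref{lem:count} shows that $D-A'$ satisfies \eqref{eq:strict} when $|A'|<\lambda(D)$ and \eqref{eq:cut} when $|A'|\le\lambda(D)$. The strict condition will turn out to be sufficient for being supereulerian. The weaker one is not, even for strong digraphs.

\begin{example}\label{ex:four}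
Let $G$ have the arcs $xp,\ xq,\ py,\ qy,\ yx$. It is strong, and it is obtained from a strong tournament by deleting the arc $pq$. Its only nonadjacent pair is $\{p,q\}$, so the right side of \eqref{eq:cut} is at most $1$ and \eqref{eq:cut} holds. But $G$ is not supereulerian: a spanning eulerian subdigraph needs both $xp$ and $xq$, while only one arc enters $x$.
\end{example}

This example is essentially the only obstruction. A \emph{bad partition} of $G$ is a partition $V=X\sqcup\{p,q\}\sqcup Y$ with $X,Y\ne\emptyset$ and $p\ne q$ such that exactly one arc of $G$ has its tail in $Y\cup\{p,q\}$ and its head in $X\cup\{p,q\}$. To see what this means in a strong digraph, note that every arc leaving $Y$ and every arc entering $X$ is of the counted kind, and that arcs of both sorts exist. So the unique counted arc goes from $Y$ to $X$. Consequently $d_G^-(X)=1$, the vertices $p,q$ are nonadjacent, all their in-neighbors are in $X$, and all their out-neighbors are in $Y$. Example~\ref{ex:four} is the case $X=\{x\}$, $Y=\{y\}$.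

\begin{theorem}\label{thm:char}
Let $G$ be a strong digraph with $|V|\ge2$ that satisfies the cut condition \eqref{eq:cut}. Then $G$ is supereulerian if and only if it has no bad partition.
\end{theorem}

\begin{corollary}\label{cor:both}
\begin{enumerate}
\item[(a)] Every digraph with $|V|\ge2$ that satisfies the strict cut condition \eqref{eq:strict} is supereulerian. Here \eqref{eq:strict} cannot be replaced by strong connectivity together with \eqref{eq:cut}.
\item[(b)] If $D=(V,A)$ is semicomplete, $|V|\ge2$, $A'\subseteq A$ and $|A'|\le\lambda(D)$, then $D-A'$ is supereulerian if and only if it is strong and has no bad partition.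
\end{enumerate}
\end{corollary}

The proof first drops connectivity and finds, by Hoffman's circulation theorem, a balanced spanning subdigraph without isolated vertices (Section~\ref{sec:factor}). It then takes such a subdigraph $F$ with as few components as possible and records the local exchanges that would merge two components (Section~\ref{sec:extremal}). The core is Section~\ref{sec:reroute}: starting from the vertices that send arcs to all of a component $C$, we grow a set $I$ each of whose vertices can be treated, after some rerouting of $F$, as if it sent arcs to all of $C$; when the growth stops, $I$ is entered by at most $\nu_G(V\setminus I)$ arcs. This contradicts \eqref{eq:strict} at once and gives Theorem~\ref{thm:main} and Corollary~\ref{cor:both}(a) in Section~\ref{sec:strict}. Under \eqref{eq:cut} it forces equality instead, and Section~\ref{sec:tight}, which is not needed for Theorem~\ref{thm:main}, analyzes the equality cases.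

\section{Cuts and trails}\label{sec:prelim}

A digraph $G$ with $|V|\ge 2$ is strong if and only if $d_G^-(I)\ge1$ for every proper set $I$, and therefore $\lambda(G)$ is the minimum of $d_G^-(I)$ over proper sets $I$. We write $d^\pm_G(v)$ for $d^\pm_G(\{v\})$, and $u\to v$ when $uv$ is an arc of $G$. The next lemma is the only place where semicompleteness is used.

\begin{lemma}\label{lem:count}
Let $D=(V,A)$ be semicomplete with $|V|\ge2$, let $A'\subseteq A$ and $G=D-A'$. Then for every proper set $I$,
\[
d_G^-(I)\ \ge\ \lambda(D)-|A'|+\nu_G(I)+\nu_G(V\setminus I).
\]
In particular, $G$ satisfies \eqref{eq:cut} if $|A'|\le\lambda(D)$, and \eqref{eq:strict} if $|A'|\le\lambda(D)-1$.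
\end{lemma}

\begin{proof}
Two vertices that are nonadjacent in $G$ are joined by an arc of $D$, and this arc belongs to $A'$. If both vertices lie in $I$, or both lie in $V\setminus I$, the arc does not enter $I$. Different pairs give different arcs, so at most $|A'|-\nu_G(I)-\nu_G(V\setminus I)$ arcs of $A'$ enter $I$. At least $\lambda(D)$ arcs of $D$ enter $I$.
\end{proof}

Since $d_G^+(I)=d_G^-(V\setminus I)$ and the right sides of \eqref{eq:cut} and \eqref{eq:strict} are symmetric in $I$ and $V\setminus I$, both conditions also hold with $d^+_G$ in place of $d^-_G$. Thus they are preserved when all arcs are reversed.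

We identify a spanning subdigraph with its set of arcs and write $F-e+e'$ for deleting and adding arcs. In a few places we add an arc that may be parallel to an existing one, so the following facts are stated for multidigraphs. A \emph{component} of a multidigraph is the vertex set of a connected component of its underlying undirected graph.
\begin{enumerate}
\item[(E1)] If $\Psi$ is balanced, then $d^+_\Psi(I)=d^-_\Psi(I)$ for every set $I$, as one sees by summing out-degree minus in-degree over $I$.
\item[(E2)] (Euler) A connected balanced multidigraph has a closed trail that uses every arc exactly once; in particular it is strong. Hence, if $xy$ is an arc of a balanced multidigraph $\Psi$ and $M$ is the component containing it, there is a trail from $y$ to $x$ that visits every vertex of $M$ and uses every arc inside $M$ other than $xy$ exactly once. We call it a trail of $M$ \emph{opened at $xy$}.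
\item[(E3)] If an arc $xy$ of a balanced multidigraph $\Psi$ is replaced by the arcs of a path from $x$ to $y$, the result is balanced, and every component of $\Psi$ lies in one of its components.
\end{enumerate}
The reverse of (E3), shortening a path $u\,q\,y$ to an arc $uy$, preserves balance but may cut $q$ off. A second arc into $q$ prevents this, provided that the right one of the two arcs is chosen.

\begin{lemma}[Shortcut]\label{lem:shortcut}
Let $\Psi$ be a balanced multidigraph with distinct arcs $qy$, $u_1q$, $u_2q$, where $u_1,u_2\neq y$. Then for some $u\in\{u_1,u_2\}$ the multidigraph $\Psi-uq-qy+uy$ is balanced and has the same components as $\Psi$.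
\end{lemma}

\begin{proof}
Let $M$ be the component of $q$ and take a trail of $M$ opened at $qy$; it runs from $y$ to $q$ and uses both $u_1q$ and $u_2q$. Let $uq$ be the one that is used later, and write the trail as $R_1,\,uq,\,R_2$. Then $R_1$ runs from $y$ to $u$, and it visits $q$ because it uses the earlier of the two arcs; $R_2$ is a closed trail at $q$, possibly trivial. The closed trails $R_1+uy$ and $R_2$ share the vertex $q$, together visit every vertex of $M$, and use exactly the arcs of $\Psi-uq-qy+uy$ inside $M$.
\end{proof}

\section{Eulerian factors}\label{sec:factor}

An \emph{eulerian factor} of $G$ is a balanced spanning subdigraph in which every vertex has in-degree, and hence out-degree, at least $1$. Each of its components has at least two vertices. If $|V|\ge2$, then $G$ is supereulerian if and only if it has an eulerian factor with one component. Without the connectivity requirement the problem is one about flows, and we use \emph{Hoffman's circulation theorem}: let every arc $e$ of a digraph $N$ have integer bounds $0\le\ell(e)\le h(e)$. There is an integer-valued function $f$ on the arcs with $\ell\le f\le h$ and with inflow equal to outflow at every node if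 and only if, for every set $Z$ of nodes, the sum of $\ell$ over the arcs leaving $Z$ is at most the sum of $h$ over the arcs entering $Z$.

For sets $S,T\subseteq V$, not necessarily disjoint, let $a_G(S,T)$ be the number of arcs of $G$ with tail in $S$ and head in $T$.

\begin{lemma}\label{lem:hoffman}
A digraph $G$ has an eulerian factor if and only if $a_G(Y\cup B,\,X\cup B)\ge|B|$ for every partition $V=X\sqcup B\sqcup Y$, where parts may be empty.
\end{lemma}

\begin{proof}
Let $n=|V|$. Build $N$ by splitting each vertex $v$ into nodes $v^-$ and $v^+$ joined by an arc $v^-v^+$ with bounds $1$ and $n$, and by taking for each arc $uv$ of $G$ an arc $u^+v^-$ with bounds $0$ and $1$. An integral circulation within these bounds selects a set of arcs of $G$ in which each vertex $v$ has in-degree and out-degree both equal to the flow on $v^-v^+$. Since degrees in $G$ are less than $n$, such circulations correspond to eulerian factors. Consider Hoffman's condition for a set $Z$ of nodes. The lower bounds on the arcs leaving $Z$ add up to at most $n$, so the condition holds if some $v$ has $v^+\in Z$ and $v^-\notin Z$. Otherwise $Z$ corresponds to the partition with $X=\{v: v^-,v^+\in Z\}$,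 $B=\{v:v^-\in Z,\ v^+\notin Z\}$, $Y=\{v:v^-,v^+\notin Z\}$, and every partition arises in this way. The lower bounds leaving $Z$ add up to $|B|$, and the arcs entering $Z$ are the arcs $u^+v^-$ with $u\in Y\cup B$ and $v\in X\cup B$.
\end{proof}

A bad partition is a violation of this criterion with $|B|=2$. Under the cut condition no other violation is possible.

\begin{proposition}\label{prop:factor}
Let $G$ be a digraph with $|V|\ge2$.
\begin{enumerate}
\item[(a)] If $G$ has a bad partition, then it has no eulerian factor.
\item[(b)] If $G$ is strong, satisfies \eqref{eq:cut} and has no bad partition, then it has an eulerian factor.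
\item[(c)] If $G$ satisfies \eqref{eq:strict}, then it has an eulerian factor.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) With $B=\{p,q\}$ we have $a_G(Y\cup B,X\cup B)=1<|B|$.

(b) Take a partition $V=X\sqcup B\sqcup Y$, put $b=|B|$ and $a=a_G(Y\cup B,X\cup B)$. We must show $a\ge b$, and we may assume $b\ge1$. If $X=Y=\emptyset$, then $a$ is the number of all arcs, which is at least $|V|=b$ because every vertex has an out-arc. So let $X\cup Y\ne\emptyset$. Arcs inside $B$ are counted by $a$, and there are at least $\binom b2-\nu_G(B)$ of them. If $Y\ne\emptyset$, the arcs entering the proper set $X\cup B$ are counted as well, and by \eqref{eq:cut}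
\[
a\ \ge\ d_G^-(X\cup B)+\tbinom b2-\nu_G(B)\ \ge\ \nu_G(X\cup B)+\tbinom b2-\nu_G(B)\ \ge\ \tbinom b2 .
\]
If $Y=\emptyset\ne X$, then $V\setminus X=B$, and
\[
a\ \ge\ d_G^-(X)+\tbinom b2-\nu_G(B)\ \ge\ \tbinom b2 .
\]
For $b\ge3$ this gives $a\ge b$. Since $G$ is strong, $d_G^-(X\cup B)\ge1$ in the first case and $d_G^-(X)\ge1$ in the second, so $a\ge1$, which settles $b=1$. Let $b=2$. If $Y=\emptyset$, then $a$ counts all out-arcs of the two vertices of $B$, and if $X=\emptyset$, it counts all their in-arcs; in both cases $a\ge2$. If $X,Y\ne\emptyset$, then $a=1$ would make the partition bad.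

(c) Condition \eqref{eq:strict} implies \eqref{eq:cut} and strong connectivity. As shown in Section~\ref{sec:intro}, a bad partition would have $d_G^-(X)=1$ and the nonadjacent pair $\{p,q\}$ inside $V\setminus X$, contrary to \eqref{eq:strict}. Now apply (b).
\end{proof}

\section{An extremal factor and its local exchanges}\label{sec:extremal}

In this section and the next, $G$ is an arbitrary digraph that has an eulerian factor but is not supereulerian; no cut condition is assumed. Among all eulerian factors choose $F$ with the minimum number $r$ of components and, subject to this, with the maximum number of arcs. Then $r\ge2$. Let $H=G-A(F)$ be the digraph of unused arcs. We speak of $F$-arcs, $H$-arcs and $H$-paths, and \emph{component} without qualification means a component of $F$. The choice of $F$ is invariant under reversing all arcs of $G$ and $F$.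

A multidigraph on $V$ \emph{respects $F$} if it is balanced and every component of $F$ lies in one of its components. An \emph{improvement} is a spanning subdigraph of $G$ that respects $F$ and contains an arc between two different components of $F$.
\begin{enumerate}
\item[(P1)] \emph{$H$ is acyclic.} Adding a directed cycle of $H$ to $F$ would give an eulerian factor with at most $r$ components and more arcs.
\item[(P2)] \emph{Every arc of $G$ between two different components is an $H$-arc, and two vertices in different components are joined by at most one arc.} The second statement holds because $H$ has no cycle of length $2$.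
\item[(P3)] \emph{There is no improvement.} An improvement has no isolated vertex, because components of $F$ have at least two vertices; being balanced, it is an eulerian factor, and it has fewer than $r$ components.
\end{enumerate}

\begin{lemma}\label{lem:local}
\begin{enumerate}
\item[(a)] \emph{(Insertion)} If $xy$ is an $F$-arc in the component $C$, then no $H$-path from $x$ to $y$ contains a vertex outside $C$.
\item[(b)] \emph{(Swap)} If $xy$ and $x'y'$ are $F$-arcs in different components, then $xy'$ and $x'y$ are not both $H$-arcs.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (E3), replacing $xy$ by such a path would give an improvement.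

(b) Otherwise $F-xy-x'y'+xy'+x'y$ is an improvement: a trail from $y$ to $x$ opened at $xy$, the arc $xy'$, a trail from $y'$ to $x'$ opened at $x'y'$, and the arc $x'y$ form a closed trail through both components.
\end{proof}

For a component $C$ let
\[
U(C)=\{v\notin C:\ v\to c\ \text{ for all } c\in C\},\qquad W(C)=\{v\notin C:\ c\to v\ \text{ for all } c\in C\}
\]
be the sets of vertices \emph{upstream} and \emph{downstream} of $C$. They are disjoint by (P2), and reversing all arcs interchanges them.

\begin{lemma}\label{lem:updown}
Every vertex outside $C\cup U(C)\cup W(C)$ has a nonneighbor in $C$.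
\end{lemma}

\begin{proof}
Let $v\notin C$ be adjacent to every vertex of $C$. By (P2), each $c\in C$ satisfies exactly one of $v\to c$ and $c\to v$. If both kinds of vertices occur, then a closed trail of $F$ through all of $C$ has consecutive vertices $c,c'$ with $c\to v$ and $v\to c'$. Then $cc'$ is an $F$-arc and $c\,v\,c'$ is an $H$-path, contrary to Insertion. So $v\in U(C)\cup W(C)$.
\end{proof}

These tools already settle the case in which $G$ has no nonadjacent pair, and the argument is the model for the general one.

\begin{example}\label{ex:semi}
Suppose that $G$ is semicomplete. We show that $G$ is not strong. Let $C$ be a component, $U=U(C)$ and $W=W(C)$. By Lemma~\ref{lem:updown}, $V=C\sqcup U\sqcup W$, and by reversal we may assume $U\ne\emptyset$. Fix $c\in C$. No $H$-arc enters $U$: none comes from $C$ by (P2), and an $H$-arc $wu$ with $w\in W$, $u\in U$ would close the $H$-cycle $c\,w\,u\,c$. No $F$-arc leaves $U$: none goes to the component $C$, and an $F$-arc $uw$ with $w\in W$ contradicts Insertion by the $H$-path $u\,c\,w$. By (E1) no $F$-arc enters $U$. So $d_G^-(U)=0$.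
\end{example}

\section{Rerouting}\label{sec:reroute}

Keep $G$, $F$, $H$ as in Section~\ref{sec:extremal}. Fix a component $C$ with $U=U(C)\ne\emptyset$ and put $W=W(C)$.

In general there are vertices outside $C\cup U\cup W$, and arcs can enter $U$ through them. Each such vertex pays for itself with a nonneighbor in $C$, so the cut conditions tolerate one arc per vertex. A vertex $q$ may cost more in two ways: it may send $H$-arcs into $U$, or it may receive two or more $F$-arcs from $U$, each of which is matched by an $F$-arc entering $U$, by (E1). We move such a vertex to the side of $U$ and repeat. The difficulty is that the argument of Example~\ref{ex:semi} uses arcs from $U$ to $C$, which $q$ need not have. If $q$ has an $H$-arc to $u\in U$, the path $q\,u\,c$ is an obvious substitute for the arc $qc$. The following example shows the substitute in the other case.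

\begin{example}\label{ex:reroute}
Let $G$ have vertices $c,c',u_1,u_2,q,w$. Let $F$ consist of the arcs $cc'$, $c'c$ and $wu_1$, $u_1q$, $qu_2$, $u_2q$, $qw$, and let the remaining arcs be $u_ic$, $u_ic'$ for $i=1,2$ and $cw$, $c'w$; see Figure~\ref{fig:reroute}. For $C=\{c,c'\}$ we have $U=\{u_1,u_2\}$ and $W=\{w\}$, and $q$ is adjacent to neither vertex of $C$. If $qc'$ were an arc, we could swap $cc'$ and $qw$ for $cw$ and $qc'$. Make this swap anyway, with a \emph{virtual} arc $qc'$. The trail opened at the virtual arc is $c'\,c\,w\,u_1\,q\,u_2\,q$, and the later of the arcs $u_1q,u_2q$ on it is $u_2q$. Shortcutting $u_2\,q\,c'$ replaces the virtual arc by $u_2c'$, which is an arc of $G$, and leaves the cycle $c'\,c\,w\,u_1\,q\,u_2\,c'$. Shortcutting $u_1\,q\,c'$ instead would cut off the cycle $q\,u_2\,q$.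

One $F$-arc from $U$ to $q$ does not suffice. Let $G'$ be obtained from $G$ by deleting $u_2$. It is strong and has the eulerian factor consisting of the cycles $c\,c'\,c$ and $w\,u_1\,q\,w$. It is not supereulerian, since all arcs entering $\{q\}$ or $C$ come from $u_1$, which has in-degree $1$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=0.95]
\begin{scope}
\node (cp) at (0,1.5) {$c'$}; \node (ub) at (1.5,1.5) {$u_2$}; \node (q) at (3,1.5) {$q$};
\node (c) at (0,0) {$c$}; \node (w) at (1.5,0) {$w$}; \node (ua) at (3,0) {$u_1$};
\draw[->] (cp) to[bend left=20] (c); \draw[->] (c) to[bend left=20] (cp);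
\draw[->] (q) to[bend left=20] (ub); \draw[->] (ub) to[bend left=20] (q);
\draw[->] (w) -- (ua); \draw[->] (ua) -- (q); \draw[->] (q) -- (w);
\node at (1.5,-0.7) {(a)};
\end{scope}
\begin{scope}[xshift=4.4cm]
\node (cp) at (0,1.5) {$c'$}; \node (ub) at (1.5,1.5) {$u_2$}; \node (q) at (3,1.5) {$q$};
\node (c) at (0,0) {$c$}; \node (w) at (1.5,0) {$w$}; \node (ua) at (3,0) {$u_1$};
\draw[->] (cp) -- (c); \draw[->] (c) -- (w); \draw[->] (w) -- (ua); \draw[->] (ua) -- (q);
\draw[->] (q) to[bend left=20] (ub); \draw[->] (ub) to[bend left=20] (q);
\draw[->,dashed] (q) to[bend right=50] (cp);
\node at (1.5,-0.7) {(b)};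
\end{scope}
\begin{scope}[xshift=8.8cm]
\node (cp) at (0,1.5) {$c'$}; \node (ub) at (1.5,1.5) {$u_2$}; \node (q) at (3,1.5) {$q$};
\node (c) at (0,0) {$c$}; \node (w) at (1.5,0) {$w$}; \node (ua) at (3,0) {$u_1$};
\draw[->] (cp) -- (c); \draw[->] (c) -- (w); \draw[->] (w) -- (ua); \draw[->] (ua) -- (q);
\draw[->] (q) -- (ub); \draw[->] (ub) -- (cp);
\node at (1.5,-0.7) {(c)};
\end{scope}
\end{tikzpicture}
\caption{Merging two components through a virtual arc. (a) An eulerian factor with two components; the digraph also has arcs, not drawn, from $u_1$ and $u_2$ to $c$ and $c'$ and from $c$ and $c'$ to $w$, but no arc between $q$ and $\{c,c'\}$. (b) After $cc'$ and $qw$ are deleted and $cw$ is added, the dashed arc $qc'$, which is not in the digraph, restores balance. (c) Replacing $u_2q$ and $qc'$ by the existing arc $u_2c'$ gives a connected factor.}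
\label{fig:reroute}
\end{figure}

We now define the growing set. Put $I_0=U$. Given $I_{j-1}$, choose, if possible, a vertex $v_j\notin C\cup W\cup I_{j-1}$ that satisfies one of the following two rules, and put $I_j=I_{j-1}\cup\{v_j\}$:
\begin{enumerate}
\item[(H)] there is an $H$-arc from $v_j$ to $I_{j-1}$;
\item[(F)] there are at least two $F$-arcs from $I_{j-1}$ to $v_j$.
\end{enumerate}
The process stops with a set $I_m$, $m\ge0$, to which no vertex can be added. Let
\[
I=I_m,\qquad P=V\setminus(C\cup W\cup I),\qquad\text{so that}\quad V=I\sqcup P\sqcup C\sqcup W .
\]

A virtual arc from $v_j$ to $C$ is removed by moving its tail into $I_{j-1}$, then into $I_{j-2}$, and so on until the tail is in $U$, where the arc is real. Each move uses up an arc of $G$: it adds an $H$-arc with tail $v_j$ or deletes an $F$-arc with head $v_j$. We must know that the arcs required by later moves are still available, and conditions (R2) and (R3) below keep track of this. For $0\le j\le m$, a \emph{state of level $j$} is a triple $(\Phi,q,y)$ with $\Phi\subseteq A(G)$, $q\in I_j$ and $y\in C$ such that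
\begin{enumerate}
\item[(R1)] the multidigraph $\Phi+qy$, where $qy$ is an additional \emph{virtual} arc, respects $F$;
\item[(R2)] $\Phi$ contains every $F$-arc with head in $I_j$;
\item[(R3)] $\Phi$ contains no $H$-arc with tail in $I_j$.
\end{enumerate}
The virtual arc need not be an arc of $G$, and it may be parallel to an arc of $\Phi$.

\begin{lemma}[Rerouting]\label{lem:reroute}
There is no state of any level.
\end{lemma}

\begin{proof}
We use induction on the level $j$. Let $(\Phi,q,y)$ be a state of level $0$. Then $q\in U$, so $qy$ is an arc of $G$ between different components. It is an $H$-arc by (P2), and it is not in $\Phi$ by (R3). So $\Phi+qy$ is a subdigraph of $G$, and by (R1) it is an improvement, contrary to (P3).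

Let $(\Phi,q,y)$ be a state of level $j\ge1$. We construct a state of level $j-1$. Conditions (R2) and (R3) for $I_j$ imply the same conditions for $I_{j-1}$, so if $q\in I_{j-1}$ there is nothing to do. Let $q=v_j$.

Suppose that $q$ satisfies rule (H), with an $H$-arc $qz$, $z\in I_{j-1}$. By (R3), $qz\notin\Phi$. Consider $(\Phi+qz,\,z,\,y)$. The multidigraph $\Phi+qz+zy$ arises from $\Phi+qy$ by replacing the arc $qy$ by the path $q\,z\,y$, so (R1) holds by (E3). No arc was deleted, so (R2) holds. The added arc has tail $q\notin I_{j-1}$, so (R3) holds for $I_{j-1}$.

Suppose that $q$ satisfies rule (F), with distinct $F$-arcs $u_1q,u_2q$ and $u_1,u_2\in I_{j-1}$. By (R2) both arcs are in $\Phi$, and $u_1,u_2\ne y$ because $I\cap C=\emptyset$. Apply Lemma~\ref{lem:shortcut} to $\Phi+qy$: for some $u\in\{u_1,u_2\}$, the multidigraph $(\Phi-uq)+uy$ is balanced and has the same components as $\Phi+qy$. So $(\Phi-uq,\,u,\,y)$ satisfies (R1). The deleted arc has head $q\notin I_{j-1}$, so (R2) holds for $I_{j-1}$. No arc was added, so (R3) holds.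
\end{proof}

The lemma says that Insertion and Swap may be carried out with a virtual arc from any vertex of $I$ to any vertex of $C$, as long as the exchange deletes no $F$-arc with head in $I$ and adds no $H$-arc with tail in $I$. This recovers the two steps of Example~\ref{ex:semi} with $I$ in place of $U$.

\begin{lemma}\label{lem:conseq}
\begin{enumerate}
\item[(a)] No $H$-arc goes from $C\cup W$ to $I$.
\item[(b)] If $uz$ is an $F$-arc with $u\in I$ and $z\notin I$, then $z\in P$ and no $H$-arc goes from $C\cup W$ to $z$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $az$ be an $H$-arc with $a\in C\cup W$ and $z\notin C$. If $a\in C$, let $c=a$ and let $Q$ be the path $c\,z$. If $a\in W$, let $c\in C$ be arbitrary and let $Q$ be the path $c\,a\,z$. In both cases $Q$ is an $H$-path from $c\in C$ to $z$, and the tails of its arcs lie in $C\cup W$, hence outside $I$. Let $cc'$ be an $F$-arc; then $c'\in C$.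

(a) Suppose $z\in I$ and put $\Phi=F-cc'+A(Q)$. Then $\Phi+zc'$ arises from $F$ by replacing $cc'$ by the path $Q$ followed by $zc'$, so it respects $F$ by (E3). The deleted arc has head $c'\notin I$, and the added arcs have tails outside $I$. So $(\Phi,z,c')$ is a state of level $m$, contrary to Lemma~\ref{lem:reroute}.

(b) Let $K$ be the component containing the arc $uz$. As $u\notin C$, we have $K\ne C$ and $z\notin C$. Suppose that an $H$-arc $az$ with $a\in C\cup W$ exists, and put $\Phi=F-cc'-uz+A(Q)$. A trail of $C$ from $c'$ to $c$ opened at $cc'$, the path $Q$, a trail of $K$ from $z$ to $u$ opened at $uz$, and the virtual arc $uc'$ form a closed trail through all of $C\cup K$, and the arcs of $F$ in the other components are untouched. So $\Phi+uc'$ respects $F$. The deleted arcs have heads $c',z\notin I$, and the added arcs have tails outside $I$. So $(\Phi,u,c')$ is a state of level $m$, contrary to Lemma~\ref{lem:reroute}. Hence there is no such arc $az$. In particular $z\notin W$, since a vertex of $W$ receives $H$-arcs from $C$. Therefore $z\in P$.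
\end{proof}

\begin{lemma}\label{lem:cut}
The set $I$ is proper and no $H$-arc enters it. Every $F$-arc leaving $I$ has its head in $P$; each vertex of $P$ receives at most one $F$-arc from $I$ and has a nonneighbor in $C$. Consequently
\begin{equation}\label{eq:chainI}
d_G^-(I)=d_F^-(I)=d_F^+(I)\ \le\ |P|\ \le\ \nu_G(V\setminus I).
\end{equation}
\end{lemma}

\begin{proof}
We have $\emptyset\ne U\subseteq I\subseteq V\setminus C$. No vertex of $P$ satisfies rule (H) or rule (F) with respect to $I$, since the process has stopped. So no $H$-arc goes from $P$ to $I$, and each vertex of $P$ receives at most one $F$-arc from $I$. Lemma~\ref{lem:conseq} excludes $H$-arcs from $C\cup W$ to $I$ and shows that $F$-arcs leaving $I$ end in $P$. With (E1) this gives \eqref{eq:chainI} up to the last inequality. By Lemma~\ref{lem:updown}, each $p\in P$ has a nonneighbor in $C$. These $|P|$ pairs are distinct and lie inside $V\setminus I$.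
\end{proof}

In the digraph $G'$ of Example~\ref{ex:reroute}, with $C=\{c,c'\}$, we have $I=\{u_1\}$ and $P=\{q\}$, and \eqref{eq:chainI} reads $1=1=1\le1\le2$.

\section{The strict cut condition and Theorem~\ref{thm:main}}\label{sec:strict}

Lemma~\ref{lem:cut} needs a vertex upstream of $C$, and by reversal a vertex downstream serves equally well. If there is neither, nonadjacent pairs are so plentiful that a single vertex already forms a small cut. A \emph{source} of $H$ is a vertex with no in-arc in $H$, and a \emph{sink} is a vertex with no out-arc in $H$; both exist because $H$ is acyclic.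

\begin{lemma}\label{lem:source}
Let $G,F,H$ be as in Section~\ref{sec:extremal}. Let $s$ be a source of $H$, let $K$ be its component, and let $C\ne K$ be a component with $U(C)=W(C)=\emptyset$. Then
\begin{equation}\label{eq:chains}
d_G^-(s)=d_F^-(s)\ \le\ |K|-1\ \le\ |V\setminus(C\cup\{s\})|\ \le\ \nu_G(V\setminus\{s\}).
\end{equation}
\end{lemma}

\begin{proof}
All in-arcs of $s$ are $F$-arcs, so their tails lie in $K\setminus\{s\}$, which is contained in $V\setminus(C\cup\{s\})$. By Lemma~\ref{lem:updown} each vertex of $V\setminus(C\cup\{s\})$ has a nonneighbor in $C$; these pairs are distinct and avoid $s$.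
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:both}(a)]
Let $G$ satisfy \eqref{eq:strict}. By Proposition~\ref{prop:factor}(c) it has an eulerian factor. Suppose that $G$ is not supereulerian, and take $F$ and $H$ as in Section~\ref{sec:extremal}. Let $s$ be a source of $H$ and let $C$ be a component not containing $s$. If $U(C)\ne\emptyset$, then \eqref{eq:chainI} contradicts \eqref{eq:strict}. If $W(C)\ne\emptyset$, reverse all arcs; this preserves \eqref{eq:strict} and the choice of $F$ and makes $U(C)$ nonempty, so the same contradiction arises. If $U(C)=W(C)=\emptyset$, then \eqref{eq:chains} contradicts \eqref{eq:strict} for $I=\{s\}$. This proves the first statement. The second is Example~\ref{ex:four}.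
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $|A'|=k\ge1$, the digraph $D$ has an arc, so $|V|\ge2$. As $|A'|\le\lambda(D)-1$, Lemma~\ref{lem:count} shows that $D-A'$ satisfies \eqref{eq:strict}, and Corollary~\ref{cor:both}(a) applies.
\end{proof}

\section{The equality cases and Theorem~\ref{thm:char}}\label{sec:tight}

Bad partitions play no role once an eulerian factor exists.

\begin{proposition}\label{prop:merge}
Let $G$ be a strong digraph that satisfies \eqref{eq:cut} and has an eulerian factor. Then $G$ is supereulerian.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:char} and Corollary~\ref{cor:both}(b) from Proposition~\ref{prop:merge}]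
If $G$ is supereulerian, it has an eulerian factor, hence no bad partition by Proposition~\ref{prop:factor}(a). If $G$ is as in Theorem~\ref{thm:char} and has no bad partition, it has an eulerian factor by Proposition~\ref{prop:factor}(b) and is supereulerian by Proposition~\ref{prop:merge}. This proves the theorem. In Corollary~\ref{cor:both}(b), $D-A'$ satisfies \eqref{eq:cut} by Lemma~\ref{lem:count}. If $D-A'$ is strong, the theorem applies; if it is not strong, it is not supereulerian.
\end{proof}

For the rest of the section let $G$ be a counterexample to Proposition~\ref{prop:merge}, and let $F$ and $H$ be as in Section~\ref{sec:extremal}. All hypotheses are preserved by reversal. Condition \eqref{eq:cut} says that the first term of each of the chains \eqref{eq:chainI} and \eqref{eq:chains} is at least the last term, so equality holds throughout whenever a chain is available. We use this to reach a contradiction.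

\subsection{No vertex is upstream or downstream of a component}\label{sub:A}

Suppose that $U(C)\cup W(C)\ne\emptyset$ for some component $C$. By reversal we may assume $U(C)\ne\emptyset$, and we use the notation of Section~\ref{sec:reroute}. Equality in \eqref{eq:chainI} means that each $p\in P$ receives exactly one $F$-arc from $I$ and has exactly one nonneighbor in $C$. By Lemma~\ref{lem:conseq}(b), no $H$-arc goes from $C\cup W$ to $P$. Since $|C|\ge2$, each $p\in P$ has a neighbor $c\in C$, and necessarily $p\to c$.

We claim that no arc leaves $W$. An $F$-arc $pw$ with $p\in P$, $w\in W$ lies in a component other than $C$, and the $H$-path $p\,c\,w$ through a neighbor $c\in C$ of $p$ contradicts Insertion. No $F$-arc goes from $I$ to $W$ by Lemma~\ref{lem:cut}, and none goes from the component $C$ to $W$. So no $F$-arc enters $W$, and by (E1) none leaves it. An $H$-arc leaving $W$ does not go to $I$ by Lemma~\ref{lem:cut}, nor to $P$ as just shown, nor to $C$ by (P2). This proves the claim, and $W=\emptyset$ because $G$ is strong. Now every arc leaving $C$ is an $H$-arc into $I\cup P$, and there is no such arc. This contradicts strong connectivity. Hence $U(C)=W(C)=\emptyset$ for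 every component $C$.

\subsection{Two components and their hubs}\label{sub:B}

Let $s$ be a source of $H$, let $K$ be its component, $K'=K\setminus\{s\}$, and let $C\ne K$ be another component. By Section~\ref{sub:A} the chain \eqref{eq:chains} is available, and equality holds. The second inequality gives $V=K\sqcup C$. The first gives $d_F^-(s)=|K'|$, hence also $d_F^+(s)=|K'|$. The third says that $V\setminus\{s\}$ contains only $|K'|$ nonadjacent pairs, while each vertex of $K'$ has a nonneighbor in $C$. Call a vertex $h$ of a component $L$ a \emph{hub} of $L$ if $hx$ and $xh$ are $F$-arcs for all $x\in L\setminus\{h\}$. We have shown: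
\begin{enumerate}
\item[(T1)] $s$ is a hub of $K$, and each vertex of $K'$ has exactly one nonneighbor in $C$.
\end{enumerate}
Let $t$ be a sink of $H$ and $L_t\in\{K,C\}$ its component. After reversal $t$ is a source, and (T1) becomes:
\begin{enumerate}
\item[(T2)] $t$ is a hub of $L_t$, and each vertex of $L_t\setminus\{t\}$ has exactly one nonneighbor in the other component.
\end{enumerate}
Every arc between $s$ and $C$ is an $H$-arc and therefore has tail $s$. If $cx$ is an $H$-arc with $c\in C$, $x\in K'$ and $s\to c$, then the $H$-path $s\,c\,x$ contradicts Insertion for the $F$-arc $sx$. Thus: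
\begin{enumerate}
\item[(T3)] if $cx$ is an $H$-arc with $c\in C$ and $x\in K'$, then $s$ and $c$ are nonadjacent.
\end{enumerate}
A hub makes Insertion and Swap available for any two other vertices $x_1,x_2$ of its component, whether or not $x_1x_2$ is an $F$-arc: the path $x_1\,h\,x_2$ can be given up instead.

\begin{lemma}\label{lem:hub}
Let $h$ be a hub of the component $L$ and let $x_1,x_2\in L\setminus\{h\}$, not necessarily distinct.
\begin{enumerate}
\item[(a)] There is no vertex $z\notin L$ such that $x_1z$ and $zx_2$ are $H$-arcs.
\item[(b)] There is no $F$-arc $yy'$ outside $L$ such that $yx_2$ and $x_1y'$ are $H$-arcs.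
\end{enumerate}
\end{lemma}

\begin{proof}
If $x_1=x_2$, then (a) follows from (P2), and (b) from Insertion for $yy'$ with the $H$-path $y\,x_1\,y'$. Let $x_1\ne x_2$ and $F'=F-x_1h-hx_2$. In $F'$ the vertex $h$ is still adjacent to every other vertex of $L$, because $hx_1$ and $x_2h$ remain; so $F'$ has the same components as $F$. In $F'$ only two vertices are unbalanced: $x_1$ lacks an out-arc and $x_2$ lacks an in-arc. In (a), $F'+x_1z+zx_2$ is balanced and is an improvement. In (b), $F'-yy'+yx_2+x_1y'$ is balanced, since $y$ keeps its out-degree and $y'$ its in-degree, and the component of $yy'$ stays connected by (E2); so this is an improvement.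
\end{proof}

Since $G$ is strong, there is an arc from $C$ to $K$. It is an $H$-arc, so its head is not $s$. Fix such an arc $c_0x_0$, with $c_0\in C$ and $x_0\in K'$. It remains to exclude the three possible positions of $t$.

\subsection{The sink lies in $K'$}

Let $t\in K'$. By (T2), $s$ has exactly one nonneighbor in $C$. By (T3), $c_0$ is a nonneighbor of $s$. Let $c_0c_1$ be an $F$-arc. If $s$ and $c_1$ are adjacent, then $sc_1$ is an $H$-arc, and the $F$-arcs $sx_0$, $c_0c_1$ with the $H$-arcs $sc_1$, $c_0x_0$ contradict Swap. So $c_1\ne c_0$ is a second nonneighbor of $s$ in $C$, a contradiction.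

\subsection{The sink lies in $C$}

Let $t\in C$ and $C'=C\setminus\{t\}$. Then $t$ is a hub of $C$, every arc between $t$ and $K$ has head $t$, and $c_0\in C'$. We show that no arc goes from $K$ to $C$.

First, $s$ and $t$ are nonadjacent. Otherwise $st$ is an $H$-arc, and the $F$-arcs $sx_0$, $c_0t$ with the $H$-arcs $st$, $c_0x_0$ contradict Swap.

By (T3) and (T2), $s$ is the only nonneighbor of $c_0$ in $K$, so $c_0$ is adjacent to all of $K'$. Since $c_0x_0$ is an $H$-arc, Lemma~\ref{lem:hub}(a) for the hub $s$ shows that no arc goes from $K'$ to $c_0$. Hence $c_0\to x$ for all $x\in K'$.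

Let $x\in K'$. If $x$ and $t$ are adjacent, then $xt$ is an $H$-arc, and the $H$-path $c_0\,x\,t$ contradicts Insertion for the $F$-arc $c_0t$. So $x$ and $t$ are nonadjacent, and by (T1) $x$ is adjacent to all of $C'$. Since $c_0x$ is an $H$-arc, Lemma~\ref{lem:hub}(a) for the hub $t$ shows that no arc goes from $x$ to $C'$. Hence $c\to x$ for all $c\in C'$ and $x\in K'$.

By (T3), $s$ is nonadjacent to all of $C'$. Altogether $s$ has no neighbor in $C$, $t$ has no neighbor in $K$, and all arcs between $K'$ and $C'$ go from $C'$ to $K'$. So no arc leaves $K$, contrary to strong connectivity.

\subsection{The sink is the source}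

Let $t=s$. Then $s$ is incident with no $H$-arc, so it is nonadjacent to all of $C$, and all arcs between $K$ and $C$ have an end in $K'$. Let $C^+$ be the set of vertices of $C$ with an in-arc from $K'$, let $C^-$ be the set of vertices of $C$ with an out-arc to $K'$, and let $Z=C\setminus(C^+\cup C^-)$. Both $C^+$ and $C^-$ are nonempty because $G$ is strong. By Lemma~\ref{lem:hub} for the hub $s$, they are disjoint (part (a)) and no $F$-arc goes from $C^-$ to $C^+$ (part (b)). The arcs of $F$ inside $C$ form a strong digraph, so some $F$-arc leaves $C^-$ and some $F$-arc enters $C^+$; all arcs of the first kind end in $Z$ and all arcs of the second kind start in $Z$. In particular $Z\ne\emptyset$. Vertices of $Z$ are nonadjacent to all of $K'$, so (T1) gives $Z=\{z\}$ and shows that every vertex of $C\setminus\{z\}$ is adjacent to all of $K'$. Therefore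
\[
c^-\to x\to c^+\qquad\text{for all } c^-\in C^-,\ x\in K',\ c^+\in C^+,
\]
and these are all the arcs between $K$ and $C$. Fix $x\in K'$.

Exactly one $F$-arc goes from $C^-$ to $z$. Indeed, suppose that $c_1z$ and $c_2z$ are distinct $F$-arcs with $c_1,c_2\in C^-$, and let $zc^+$ be an $F$-arc with $c^+\in C^+$. By Lemma~\ref{lem:shortcut}, for some $c\in\{c_1,c_2\}$ the multidigraph $F-cz-zc^++cc^+$, with an additional arc $cc^+$, respects $F$. Replacing the additional arc by the $H$-path $c\,x\,c^+$ gives an improvement by (E3), contrary to (P3). Reversal interchanges $C^+$ and $C^-$ and preserves all facts used in this argument, so exactly one $F$-arc goes from $z$ to $C^+$. With (E1),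
\[
d_F^-(C^-)=d_F^+(C^-)=1,\qquad d_F^+(C^+)=d_F^-(C^+)=1 .
\]

It remains to bound the $H$-arcs. No $H$-arc $c^+c^-$ goes from $C^+$ to $C^-$, since $x\,c^+\,c^-\,x$ would be an $H$-cycle. Nor are there $H$-arcs $c^+z$ and $zc^-$ with $c^+\in C^+$, $c^-\in C^-$ at the same time, since $x\,c^+\,z\,c^-\,x$ would be an $H$-cycle. So one of the following two cases occurs.

If no $H$-arc goes from $z$ to $C^-$, then no $H$-arc enters $C^-$ at all, as none comes from $K$ or from $C^+$. So $d_G^-(C^-)=1$. But $V\setminus C^-$ contains the nonadjacent pairs formed by $s$ with the vertices of $C^+\cup\{z\}$ and by $z$ with the vertices of $K'$, so $\nu_G(V\setminus C^-)\ge|C^+|+1+|K'|\ge3$. This contradicts \eqref{eq:cut} for $I=C^-$.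

If no $H$-arc goes from $C^+$ to $z$, then no $H$-arc leaves $C^+$, as none goes to $K$ or to $C^-$. So $d_G^-(V\setminus C^+)=d_G^+(C^+)=1$. But $V\setminus C^+$ contains the nonadjacent pairs formed by $s$ with the vertices of $C^-\cup\{z\}$ and by $z$ with the vertices of $K'$, so $\nu_G(V\setminus C^+)\ge|C^-|+1+|K'|\ge3$. This contradicts \eqref{eq:cut} for $I=V\setminus C^+$.

All positions of $t$ are excluded. This proves Proposition~\ref{prop:merge}, and with it Theorem~\ref{thm:char} and Corollary~\ref{cor:both}(b).

\begin{remark}\label{rem:hyp}
Neither hypothesis of Theorem~\ref{thm:char} can be dropped. A single arc on two vertices satisfies \eqref{eq:cut} and has no bad partition, but it is not strong and not supereulerian. The digraph $G'$ of Example~\ref{ex:reroute} is strong and has an eulerian factor, hence no bad partition, but it is not supereulerian; it violates \eqref{eq:cut} at $I=\{u_1\}$, where $d^-_{G'}(I)=1$ and $\nu_{G'}(V\setminus I)=2$. Adding the arcs $qc$ and $qc'$ to $G'$ gives a semicomplete digraph $D$ with $\lambda(D)=1$, since $D$ is strong and $u_1$ has in-degree $1$. So the conclusion of Corollary~\ref{cor:both}(b) can fail when $|A'|=\lambda(D)+1$.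
\end{remark}

\begin{thebibliography}{9}

\bibitem{problems}
\emph{Open Problems On Digraphs},
\texttt{https://project.inria.fr/\allowbreak anrdigraphs/\allowbreak files/\allowbreak 2023/\allowbreak 05/\allowbreak SeteMay30.pdf}

\end{thebibliography}
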